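# Two limit currents for one map of zero Lebesgue area

## 1. Thick dual graphs and the two maps they carry

Let $k\ge 3$, $n=k+1$ and $Q_0=[0,1]^n\subset R^n$. We begin with a graph that lives in $R^n$, and a thickening of it that lives in $R^k$, one dimension lower.

**Triangulations.** $K$ denotes a finite triangulation of $Q_0$, and its mesh is the largest diameter of its simplices. The letter $c$ stands for $n$-simplices of $K$, oriented like $R^n$. The letter $F$ stands for $k$-simplices, with orientations chosen arbitrarily. We write $F<c$ if $F$ is a face of $c$, and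
$$\partial[c]=\sum_{F<c}\varepsilon_{cF}[F],\qquad \varepsilon_{cF}=\pm1 .\tag{1}$$

**The dual graph.** Let $v_c$ and $z_F$ be the barycenters of $c$ and $F$, and let
$$G_K=\bigcup_{F<c}[v_c,z_F],$$
a graph with vertices $v_c,z_F$ and one edge $a=(c,F)$ for each pair $F<c$. The half-open segment $[v_c,z_F)$ lies in the interior of $c$, so distinct edges meet at most in a common endpoint. To see the shape, take the square instead of $Q_0$ and cut it by a diagonal. There are two vertices $v_c$, five vertices $z_F$ (four sides and the diagonal) and six edges, so the graph is a tree. The two vertices $v_c$ are joined through the midpoint of the diagonal.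

**The map $j_K$.** Choose a vertex $w_c$ of each $c$ and a vertex $w_F$ of each $F$. Let $j_K:G_K\to Q_0$ be affine on edges with $j_K(v_c)=w_c$ and $j_K(z_F)=w_F$. Then
$$j_K([v_c,z_F])=[w_c,w_F]\ \text{ is a vertex or an edge of } c,\qquad |j_K(y)-y|\le\operatorname{mesh}K .\tag{2}$$
A map on $G_K$ that is Lipschitz on each edge is Lipschitz. Indeed, for $y,y'$ on two edges with common endpoint $p$ we have $|y-p|+|p-y'|\le C|y-y'|$, since the edges leave $p$ in different directions, and disjoint edges have positive distance.

**Definition 1.1 (thick graph).** Let $U\subset R^k$ be an open ball and $D$ the closed unit ball of $R^{k-1}$. A *thick graph* for $G_K$ in $U$ consists of a Lipschitz map $e:G_K\to U$, disjoint closed round balls $B_p\subset U$ centered at $e(p)$ ($p$ a vertex), and smooth embeddings $\tau_a:D\times[0,1]\to U$ with pairwise disjoint images $T_a$ ($a=(c,F)$ an edge), such that: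

* (T1) $T_a\cap B_{v_c}=\tau_a(D\times\{0\})\subset\partial B_{v_c}$, $T_a\cap B_{z_F}=\tau_a(D\times\{1\})\subset\partial B_{z_F}$, and $T_a\cap B_p=\varnothing$ for all other $p$.
* (T2) $\tau_a(\cdot,0):D\to\partial B_{v_c}$ preserves orientation and $\tau_a(\cdot,1):D\to\partial B_{z_F}$ reverses it (spheres are oriented with the outward normal first).
* (T3) With $N=\bigcup B_p\cup\bigcup T_a$, the map $\pi_N:N\to G_K$ given by $\pi_N(B_p)=p$ and $\pi_N(\tau_a(x,t))=(1-t)v_c+tz_F$ is well defined and Lipschitz.
* (T4) $e([v_c,z_F])\subset B_{v_c}\cup T_a\cup B_{z_F}$ for $a=(c,F)$.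

So $N$ consists of beads joined by tubes. A thick graph carries two maps into $Q_0$.

The first is $j_K\circ\pi_N$. It crushes $N$ to the union of the segments $[w_c,w_F]$, and it has no $k$-dimensional area.

The second agrees with the first on the boundary of $N$ and differs from it by at most $\operatorname{mesh}K$. Each cross-section $D$ of the tube $T_{(c,F)}$ is wrapped around the $(k-1)$-sphere $\partial F$. In the bead of $c$ the wrappings that arrive from the $k+2$ faces of $c$ sum to $\partial\partial[c]=0$, and they can be filled within the $(k-1)$-skeleton of $c$, again without $k$-area. In the bead of $F$ the wrappings that arrive from the two neighbors of $F$ cancel, unless $F\subset\partial Q_0$. If $F\subset\partial Q_0$, one wrapping is left over, and it is filled by $F$ itself. This second map therefore covers exactly the boundary of the cube.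

What this is for: we shall build a continuous map $f$ of zero Lebesgue area that can be approximated by maps of the first kind and also, with bounded area, by maps of the second kind. The two approximations have different limits as currents.

## 2. The limit measure of a sequence of smooth maps

$X$ is always a nonempty compact oriented $k$-dimensional manifold of class $\infty$ without boundary, $k\ge1$, with an auxiliary Riemannian metric. $H^m$ is $m$-dimensional Hausdorff measure, and $E^k(R^n)$ is the space of $k$-forms of class $\infty$ on $R^n$. A map on $X$ is Lipschitz if it is locally Lipschitz in charts.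

**Area.** For Lipschitz $g:X\to R^n$ the area formula says
$$\operatorname{area}(g)=\int_X J_kg=\int N(g,y)\,dH^k y,$$
where $N(g,y)$ is the number of preimages of $y$. The same holds for the restriction of $g$ to any measurable set. In particular, where the image is $H^k$-null, $J_kg=0$ a.e. The *Lebesgue area* $L_k(f)$ of a continuous $f$ is the infimum of $\liminf\operatorname{area}(f_i)$ over sequences of class $\infty$ maps $f_i\to f$ uniformly.

If piecewise linear maps are used instead, nothing changes below. Given a smooth $g$ and a smooth triangulation $h:|L|\to X$, the affine interpolants of $g\circ h$ on finer and finer shape-regular subdivisions of $L$ converge to $g\circ h$ uniformly, with uniformly convergent derivatives on the simplices. So their areas converge to $\operatorname{area}(g)$, and $L_k(f)=0$ in the first sense implies it in the second.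

*Example.* Let $k\ge2$, let $\gamma:[0,1]\to Q_0$ be a continuous curve onto $Q_0$ and $u:X\to[0,1]$ of class $\infty$ and onto. Smooth curves $\gamma_i\to\gamma$ give maps $\gamma_i\circ u\to\gamma\circ u$ of rank at most $1$, hence of area $0$. So $L_k(\gamma\circ u)=0$, although $\gamma\circ u$ has image $Q_0$.

**Currents.** For Lipschitz $g$ put $g_\#[X](\phi)=\int_X g^\#\phi$. The mass $M(T)$ of a current is the supremum of $T(\phi)$ over forms of comass at most $1$, and
$$|g_\#[X](\phi)|\le\operatorname{area}(g)\,\sup\|\phi\| .\tag{3}$$
For an integer-valued $\Theta\in L^1(R^{k+1})$ with compact support put $[\Theta](\psi)=\int\Theta\psi$ for $(k+1)$-forms $\psi$, and $\partial[\Theta](\phi)=\int\Theta\,d\phi$. Writing $\phi=\sum_j(-1)^{j-1}\Phi_j\,dx_1\wedge\dots\widehat{dx_j}\dots\wedge dx_{k+1}$ we have $d\phi=\operatorname{div}\Phi\,dx_1\wedge\dots\wedge dx_{k+1}$, and the comass of $\phi$ is $|\Phi|$ because every $k$-covector of $R^{k+1}$ is simple. So $M(\partial[\Theta])=|D\Theta|(R^{k+1})$, the total variation. For the indicator function of $Q_0$ we write $[Q_0]$. Then $M(\partial[Q_0])=2(k+1)$,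 the number of facets, each of measure $1$.

**Monotone-light factorization.** Let $M_f$ be the space of connected components of the fibers $f^{-1}\{y\}$. Then $f=l_f\circ m_f$ with $m_f:X\to M_f$ the quotient map and $l_f:M_f\to R^n$ light. *Example:* let $X=S^k$, $k\ge2$, with height function $h$, and $f=(h^2,0,\dots,0)$. A fiber over $(s^2,0,\dots,0)$ with $0<s<1$ consists of two latitude spheres, so $M_f=[-1,1]$, $m_f=h$, $l_f(s)=(s^2,0,\dots,0)$.

**The measures $\mu_i$.** For a class $\infty$ map $f_i$, a continuous function $\psi$ on $X$ gives the current $f_{i\#}(X\wedge\psi)(\phi)=\int_X\psi\wedge f_i^\#(\phi)$. The total variation of this current-valued measure, with mass as norm, is the area of $f_i$. Its $m_f$-image is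
$$\mu_i(\chi)(\phi)=\int_X(\chi\circ m_f)\wedge f_i^\#(\phi),\qquad \chi:M_f\to R \text{ continuous},\ \phi\in E^k(R^n).$$
For $\chi\equiv1$ this is simply $f_{i\#}[X](\phi)$.

The paper "Currents and Area" contains the following result.

**Theorem 3.9.** Let $f:X\to R^n$ be continuous with $L_k(f)<\infty$, and assume $H^{k+1}[f(X)]=0$ or $k=2$. Let $f_i:X\to R^n$ be maps of class $\infty$ converging uniformly to $f$ with $\sup_i\operatorname{area}(f_i)<\infty$. Then $\lim_i\mu_i(\chi)(\phi)$ exists for every continuous $\chi:M_f\to R$ and every $\phi\in E^k(R^n)$. The limit measure $\mu$ depends only on $f$, not on the approximating sequence.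

Can the assumption "$H^{k+1}[f(X)]=0$ or $k=2$" be dropped? It cannot.

**Theorem A.** Let $k\ge3$, $n\ge k+1$. There is a continuous $f:X\to R^n$ with $L_k(f)=0$, and there are class $\infty$ maps $f_i,g_i:X\to R^n$ converging uniformly to $f$, with $\operatorname{area}(f_i)\to0$ and $\operatorname{area}(g_i)\to2(k+1)$, such that for $\chi\equiv1$
$$\int_Xf_i^\#\phi\to0,\qquad\int_Xg_i^\#\phi\to\int_{Q_0}d\phi\qquad(\phi\in E^k(R^n)),$$
where $Q_0\subset R^{k+1}\subset R^n$. For $\phi=x_1\,dx_2\wedge\dots\wedge dx_{k+1}$ the second limit is $1$. So the limit measure depends on the sequence, and for $f_1,g_1,f_2,g_2,\dots$ the limit does not exist.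

**Theorem B.** Let $k\ge3$, $n=k+1$. The map $f$ can be chosen so that $L_k(f)=0$, $f(X)=Q_0$, and the set of all weak limits of $g_{i\#}[X]$ over class $\infty$ sequences $g_i\to f$ (uniformly) with $\sup_i\operatorname{area}(g_i)<\infty$ is exactly
$$\{\partial[\Theta]:\ \Theta\in BV(R^{k+1};\mathbf Z),\ \Theta=0\text{ a.e. outside }Q_0\}.$$
Each $\partial[\Theta]$ is attained with $\operatorname{area}(g_i)\to M(\partial[\Theta])$, which is optimal since $\liminf\operatorname{area}(g_i)\ge M(\lim g_{i\#}[X])$. In particular, for this single $f$ uniqueness fails among sequences with arbitrarily small area bound.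

**Theorem C.** For given $k\ge1$, $n\ge1$ (and any nonempty $X$), the conclusion of Theorem 3.9 holds for all continuous $f:X\to R^n$ with $L_k(f)<\infty$ if and only if $k\le2$ or $n\le k$.

**Proof of Theorem C from Theorems A and 3.9.** If $n\le k$, then $H^{k+1}(R^n)=0$ and Theorem 3.9 applies. If $k=2$, it applies directly. If $k=1$, then $X$ is a finite union of circles. By lower semicontinuity of length, $L_1(f)<\infty$ makes $f$ rectifiable, so $H^1(f(X))<\infty$, $H^2(f(X))=0$, and Theorem 3.9 applies. In the remaining cases $k\ge3$ and $n\ge k+1$, and Theorem A shows that the conclusion fails. $\square$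

## 3. How far winding numbers determine the limit

**The case $k=1$ by hand.** Let $X=S^1$ with coordinate $s$ (in general, treat each circle separately), let $f_i\to f$ uniformly with lengths at most $A$, and let $\phi=\sum_ja_j\,dx_j$. We look at $\int(\chi\circ m_f)\sum_ja_j(f_i)f_{i,j}'\,ds$. Replacing $a_j(f_i)$ by $a_j(f)$ costs at most $A\sup|\chi|\sum_j\sup|a_j\circ f_i-a_j\circ f|\to0$. What remains is $\sum_j\int u_jf_{i,j}'\,ds$ with the fixed continuous functions $u_j=(\chi\circ m_f)\,a_j(f)$. For smooth $u$ we have $\int uf_{i,j}'=-\int u'f_{i,j}\to-\int u'f_j$. A continuous $u$ is a uniform limit of smooth ones, and the error is at most $A$ times the sup-distance, uniformly in $i$. So the limit exists and depends only on $f$. For $k\ge2$ the integrand has degree $k$ in the derivatives, and a bound on the area does not bound the factors separately, so this argument stops.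

**The case $n\le k$, $\chi\equiv1$.** Every $k$-form on $R^n$ with $n\le k$ is closed, hence exact, and $\int_Xf_i^\#\phi=0$ by Stokes. With $\chi\equiv1$ nothing can happen before $n=k+1$.

**The case $n=k+1$, $\chi\equiv1$.** Here $g_\#[X]$ bounds an integer-valued function, a winding number.

**Lemma 1.** Let $n=k+1$ and let $g:X\to R^n$ be of class $\infty$.

1. There is, up to null sets, exactly one integer-valued, compactly supported $\Theta_g\in L^1(R^n)$ with $\partial[\Theta_g]=g_\#[X]$. It satisfies $|D\Theta_g|(R^n)\le\operatorname{area}(g)$.
2. If $C$ is compact and convex with $g(X)\subset C$, then $\Theta_g=0$ a.e. outside $C$.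
3. If $g'$ is another class $\infty$ map and $y$ lies on no segment $[g(x),g'(x)]$, $x\in X$, then $\Theta_g=\Theta_{g'}$ a.e. near $y$.

*Proof.* Let $H:[0,1]\times X\to R^n$ be of class $\infty$ and put $\Theta_H(y)=\sum_{H(t,x)=y}\operatorname{sign}\det DH(t,x)$, which is defined for almost every $y$. By the area formula $\Theta_H$ is integrable and $\int H^\#\psi=\int\Theta_H\psi$ for $n$-forms $\psi$, and $\Theta_H=0$ off the compact image of $H$. As $\partial X=\varnothing$, Stokes' theorem gives
$$\partial[\Theta_H]=H(1,\cdot)_\#[X]-H(0,\cdot)_\#[X].\tag{4}$$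
*Existence and 2.* Let $C$ be compact convex with $g(X)\subset C$, $p\in C$ and $H(t,x)=(1-t)p+tg(x)$. Since $k\ge1$, the constant map $H(0,\cdot)$ pulls $k$-forms back to $0$, so $\partial[\Theta_H]=g_\#[X]$, and $\Theta_H=0$ off $C$. *Uniqueness.* The difference of two candidates has zero distributional gradient and compact support, so it is $0$ a.e. *The bound* is (3). *3.* Take $H(t,x)=(1-t)g(x)+tg'(x)$. By (4) and uniqueness $\Theta_H=\Theta_{g'}-\Theta_g$ a.e. The compact image of $H$ misses $y$, hence a neighborhood of $y$, and there $\Theta_H=0$. $\square$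

Now let $g_i\to f$ be of class $\infty$ with areas at most $A$. If $y\notin f(X)$, then for large $i,j$ no segment $[g_i(x),g_j(x)]$ comes near $y$, so by Lemma 1 the sequence $\Theta_{g_i}$ is eventually constant a.e. near $y$. Suppose in addition $H^{k+1}(f(X))=0$. Then $\Theta_{g_i}$ converges a.e. The $\Theta_{g_i}$ have supports in a fixed ball and variations at most $A$, so by BV compactness (with the Poincaré inequality for the $L^1$ bound) every subsequence has an $L^1$-convergent subsequence. Hence $\Theta_{g_i}\to\Theta$ in $L^1$, and $g_{i\#}[X](\phi)=\int\Theta_{g_i}\,d\phi\to\int\Theta\,d\phi$. Applied to interleaved sequences, this shows that the limit depends only on $f$.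

The argument stops exactly at points $y\in f(X)$. There two close maps may wind differently around $y$, and if $f(X)$ has positive measure this may be visible in the limit. The curve $f=\gamma\circ u$ of Section 2 shows that even $L_k(f)=0$ allows $f(X)=Q_0$.

**Bubbles, and what they cost.** Let us try to make nearby maps wind around $Q_0$. Take $f=\gamma\circ u$ with $u$ compactly supported in a coordinate ball $U$, and cut $Q_0$ into $2^{i(k+1)}$ cubes $c$ of side $2^{-i}$. Choose $x_c\in U$ with $f(x_c)$ the center of $c$. These points are distinct. Take an approximation of zero area, make it constant on a tiny ball about $x_c$ (compose it with a Lipschitz map of $X$ that collapses the ball), and inside the ball let it first run along a segment to a vertex of $c$ and then wrap once around $\partial c$. The map has moved by at most a constant times $2^{-i}$, and the current has gained $\partial[c]$. Altogether it gains $\sum_c\partial[c]=\partial[Q_0]$, as desired. But the area is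
$$2^{i(k+1)}\cdot2(k+1)2^{-ik}=2(k+1)\,2^i\to\infty .$$
A face between two cubes is covered twice, with opposite signs. It cancels in the current but not in the area. This does not show that $\gamma\circ u$ is no counterexample. It shows that the bubbles must cancel their common faces *inside $X$*. For that, neighboring cells must be joined by an arc in $X$ along which $f$ stays near the two cells. So $X$ must contain the dual graphs of finer and finer subdivisions of $Q_0$, with $f$ following each of them. Graphs embed in dimension $k\ge3$, and forcing $f$ to follow a graph will cost no area, because the modification factors through graph $\times[0,1]$, of dimension $2<k$.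

**Reduction.** From now on $k\ge3$ and $n=k+1$. For $n>k+1$, Theorem A follows by composing all maps with the isometric inclusion $R^{k+1}\subset R^n$. Areas are unchanged, and a form on $R^n$ enters only through its restriction to $R^{k+1}$. Fix an orientation-preserving chart of $X$ and an open ball $U\subset R^k$ whose closure lies in the chart image, and regard $U\subset X$.

## 4. Smoothing, gluing, retracting and extending Lipschitz maps

A locally Lipschitz map on a compact metric space is Lipschitz; we use this freely.

**4.1 Smoothing.** *If $g:X\to R^n$ is Lipschitz, there are class $\infty$ maps $g^\delta\to g$ uniformly with $\operatorname{area}(g^\delta)\to\operatorname{area}(g)$ and $g^\delta_\#[X]\to g_\#[X]$ weakly.* Mollify in charts and sum with a partition of unity $(\zeta_j)$. The derivatives are uniformly bounded and converge a.e. to $\sum_j(D\zeta_j\,g+\zeta_jDg)=Dg$. Apply dominated convergence.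

**4.2 Gluing.** *If a map on a convex set is $L$-Lipschitz on each of finitely many relatively closed sets covering it, it is $L$-Lipschitz.* Parametrize a segment by $[0,1]$; the pieces give closed sets covering $[0,1]$. Start with a piece $E_1\ni0$ and let $t_1=\max E_1$. If $t_1<1$, points decreasing to $t_1$ lie outside $E_1$, and infinitely many of them lie in one piece $E_2\ne E_1$. As $E_2$ is closed, $t_1\in E_2$, and $t_2=\max E_2>t_1$. Continue. Points beyond $t_j$ lie in none of $E_1,\dots,E_j$, so no piece occurs twice and after finitely many steps $1$ is reached. Add the estimates on $[t_{j-1},t_j]$ (with $t_0=0$), whose endpoints both lie in $E_j$.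

**4.3 Retracts.** *A compact polyhedron $Y\subset R^m$ has a neighborhood with a Lipschitz retraction onto $Y$.* Triangulate a large simplex so that $Y$ is a full subcomplex in its interior. Let $t_v$ be the barycentric coordinates and $S=\sum_{v\in Y}t_v$. Consider on $\{S>\frac12\}$ the map $\sum t_vv\mapsto S^{-1}\sum_{v\in Y}t_vv$. Its values lie in $Y$ by fullness, and it is the identity on $Y$. It is Lipschitz on the intersection with each simplex, with a common constant. The set $\{S>\frac12\}$ is open and misses the boundary of the large simplex, where $S=0$. By 4.2 in small balls the map is locally Lipschitz, hence Lipschitz on the compact neighborhood $\{S\ge\frac34\}$.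

**4.4 Lipschitz extension.** *Let $P\subset R^m$ be compact, $A\subset P$ closed, $Y$ a compact polyhedron, and $\beta:P\to Y$ continuous and Lipschitz on a relatively open neighborhood $O$ of $A$. Then there is a Lipschitz $\beta':P\to Y$ with $\beta'=\beta$ on $A$.* Let $Y$ lie in a Euclidean space $E$. By the Stone–Weierstrass theorem there is a Lipschitz $\beta_\delta:P\to E$ uniformly close to $\beta$. Let $\zeta:P\to[0,1]$ be Lipschitz, equal to $0$ near $A$ and to $1$ off a closed set $C\subset O$. Then $\beta+\zeta(\beta_\delta-\beta)$ is Lipschitz on $O$ and equals $\beta_\delta$ on the open set $P\setminus C$. So it is locally Lipschitz, hence Lipschitz, and it is close to $\beta$. It equals $\beta$ on $A$. Compose with the retraction of 4.3.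

**4.5 Two consequences.** Let $Y$ be a compact polyhedron.

First, *a Lipschitz map $b:\partial B\to Y$ on the boundary of a closed ball that is null-homotopic in $Y$ extends to a Lipschitz map $B\to Y$.* Take $B$ to be the unit ball and $h_s$ a homotopy from $h_0=b$ to a constant $h_1$. The map $\beta(lu)=b(u)$ for $l\ge\frac12$, $\beta(lu)=h_{1-2l}(u)$ for $l\le\frac12$ ($u\in\partial B$) is continuous, and Lipschitz on $\{l>\frac12\}$. Apply 4.4 with $A=\partial B$.

Second, *if two Lipschitz maps $S^{k-1}\to Y$ are homotopic, there is a Lipschitz homotopy between them.* Make the homotopy stationary near its ends and apply 4.4 on $S^{k-1}\times[0,1]$ with $A=S^{k-1}\times\{0,1\}$.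

## 5. Embedding the dual graph in a $k$-ball and thickening it

**Lemma 2.** Let $G=G_K$, let $e_0:G\to U$ be continuous and $\eta>0$. There is a thick graph for $G$ in $U$ (Definition 1.1) with $|e-e_0|\le\eta$ on $G$ and $|e\circ\pi_N-\mathrm{id}|\le\eta$ on $N$.

*Proof.* **Step 1: an embedding $e$ with smooth edges.** The aim is to replace $e_0$ by a nearby embedding. Subdivide the edges of $G$ finely and map the vertices of the subdivision to points of $U$ very close to their $e_0$-images, such that any four of these points are affinely independent. This is possible since $k\ge3$. Extend affinely. Two image segments without common endpoint are disjoint, and two with one common endpoint meet only there. So we have a polygonal embedding uniformly close to $e_0$.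

Now we round the corners inside the edges of $G$. At such a corner $a$, with parameter value $0$, the map is $t\mapsto a+\min(t,0)u+\max(t,0)u'$ with $u,u'$ linearly independent. Replace it by $a+(t-m(t))u+m(t)u'$, where $m$ is $\max(t,0)$ mollified with a small even kernel. Then $0\le m'\le1$, and $m(t)=\max(t,0)$ for $|t|\ge\varrho$. The derivative $(1-m')u+m'u'$ never vanishes. The new arc is injective, since the sum of its two coordinates is $(t-m)+m=t$. It differs from the old one only in a small neighborhood of $a$ that meets only the two segments at $a$. For small $\varrho$ we obtain an embedding $e$ with $|e-e_0|\le\eta$ whose edges $A_a(t)=e((1-t)v_c+tz_F)$, $a=(c,F)$, are smooth regular arcs, affine on $[0,2t_0]$ and on $[1-2t_0,1]$ for some $t_0\in(0,\frac14]$. It is Lipschitz on each edge, hence Lipschitz.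

**Step 2: frames.** The aim is to give each arc a tubular parametrization. Let $T$ be the unit tangent of $A_a$. Solve $\nu_i'=-\langle\nu_i,T'\rangle T$ with an orthonormal basis of $T(0)^\perp$ as initial value. Then $\langle\nu_i,T\rangle'=-\langle\nu_i,T'\rangle+\langle\nu_i,T'\rangle=0$, so $\nu_i\perp T$ throughout, and $\langle\nu_i,\nu_j\rangle'=0$. So $\nu_1,\dots,\nu_{k-1}$ is a smooth orthonormal normal frame, constant where $A_a$ is affine. Replacing $\nu_1$ by $-\nu_1$ if necessary, let $(T,\nu_1,\dots,\nu_{k-1})$ be positively oriented. Put $\Phi_a(x,t)=A_a(t)+s\sum_ix_i\nu_i(t)$. For small $s>0$ this is an embedding of $D\times[0,1]$ in $U$.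

**Step 3: balls, and tubes cut off where they enter the balls.** Choose $r>0$ so small that the balls $B(e(p),3r)$ are disjoint and contained in $U$, and that $A_a(t)\in B(e(p),3r)$ only if $p=v_c$ and $t\le t_0$, or $p=z_F$ and $t\ge1-t_0$. Put $B_p=B(e(p),r)$, $\kappa=|A_a'(0)|$, $\kappa'=|A_a'(1)|$. Since $A_a(2t_0)\notin B(e(v_c),3r)$, we have $2\kappa t_0>3r$, that is $r/\kappa<\frac23t_0$; likewise $r/\kappa'<\frac23t_0$. Let $s\le r/2$. If $\Phi_a(x,t)\in B_p$, then $A_a(t)\in B(e(p),2r)$, so $p\in\{v_c,z_F\}$ and $t$ is in the corresponding affine part. There, for $p=v_c$,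
$$|\Phi_a(x,t)-e(v_c)|^2=\kappa^2t^2+s^2|x|^2 .\tag{5}$$
Hence $\Phi_a(x,t)\in B_{v_c}$ if and only if $t\le\alpha(x):=\sqrt{r^2-s^2|x|^2}/\kappa$, where $\alpha$ is smooth and $\frac r{2\kappa}\le\alpha\le\frac r\kappa<t_0$. Similarly $\Phi_a(x,t)\in B_{z_F}$ if and only if $1-t\le\beta(x):=\sqrt{r^2-s^2|x|^2}/\kappa'$. Put
$$\sigma(x,t)=(1-t)\alpha(x)+t(1-\beta(x)),\qquad\tau_a(x,t)=\Phi_a(x,\sigma(x,t)).$$
As $\partial\sigma/\partial t=1-\alpha-\beta\ge\frac12$, $\tau_a$ is an embedding with image $T_a=\Phi_a\{\alpha(x)\le t\le1-\beta(x)\}$. This gives (T1). The compact arcs $A_a([\frac r{2\kappa},1-\frac r{2\kappa'}])$ of different edges are disjoint, and $T_a$ lies within distance $s$ of its arc. So for small $s$ the $T_a$ are disjoint. Since $A_a(t)=\Phi_a(0,t)$, (T4) holds.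

**Step 4: orientation.** To check (T2), look at $x=0$. There $d\alpha=d\beta=0$, so the differentials of $\tau_a(\cdot,0)$ and $\tau_a(\cdot,1)$ have columns $s\nu_i$. The outward normals of $B_{v_c}$ and $B_{z_F}$ there are $T$ and $-T$. Since $(T,\nu_1,\dots,\nu_{k-1})$ is positive, the first map preserves and the second reverses orientation at $x=0$, and therefore everywhere, $D$ being connected.

**Step 5: closeness.** On $B_p$, $|e\circ\pi_N-\mathrm{id}|\le r$. At $\tau_a(x,t)$ it is at most $\sup|A_a'|\,|t-\sigma|+s$ with $|t-\sigma|=|t\beta-(1-t)\alpha|\le\max(r/\kappa,r/\kappa')$. For small $r,s$ all this is at most $\eta$.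

**Step 6: $\pi_N$ is Lipschitz.** It is well defined by (T1), and Lipschitz on each $B_p$ and on each $T_a$, because $\tau_a$ is a smooth embedding of a compact convex set and so bi-Lipschitz. Disjoint pieces have positive distance. It remains to compare $y\in B_{v_c}$ with $y'=\tau_a(x,t)$, where $\sigma=\sigma(x,t)$. If $\sigma\le t_0$, then by (5)
$$|y'-e(v_c)|^2-r^2=\kappa^2(\sigma^2-\alpha^2)\ge\kappa^2\cdot\frac t2\cdot\frac r{2\kappa},$$
since $\sigma-\alpha\ge\frac t2$ and $\sigma+\alpha\ge\frac r{2\kappa}$. If $\sigma>t_0$, then $|A_a(\sigma)-e(v_c)|>3r$ and $|y'-e(v_c)|>2r$. In both cases $|y-y'|\ge\operatorname{dist}(y',B_{v_c})\ge\mathrm{const}\cdot t$, so $|\pi_N(y')-\pi_N(y)|=t|z_F-v_c|\le C|y-y'|$. The other end is the same. $\square$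

## 6. Forcing a map onto a thick graph at no area cost

**Lemma 3.** Let $f_*:X\to Q_0$ be Lipschitz with $H^k(f_*(X))=0$, let $\operatorname{mesh}K\le\delta$, and let $e_0:G_K\to U$ be continuous with $|f_*(e_0(y))-y|\le\delta'$ on $G_K$. Then there are a thick graph $N$ for $G_K$ in $U$ and a Lipschitz $f_+:X\to Q_0$ with
$$H^k(f_+(X))=0,\qquad f_+=j_K\circ\pi_N\ \text{on }N,\qquad|f_+-f_*|\le2\delta+\delta'.$$

*Proof.* **Step 1: a neighborhood projecting to the graph.** We extend $\pi_N$ beyond $N$, to have room for an interpolation. Apply Lemma 2 with $\eta$ so small that moving points of $U$ within $U$ by at most $2\eta$ changes $f_*$ by at most $\delta/2$. Extend $\pi_N$ componentwise (McShane) to a Lipschitz map into $R^n$ and compose with the retraction 4.3 onto $G_K$. This gives a Lipschitz $\pi:W\to G_K$ on an open neighborhood $W$ of $N$ in $U$, extending $\pi_N$. Shrinking $W$, we have $|e\circ\pi-\mathrm{id}|\le2\eta$ on $W$.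

**Step 2: two cutoffs.** First we make the map factor through the graph near $N$; then we change it there. Choose a compact neighborhood $W'$ of $N$ in $W$ and Lipschitz $\xi,\lambda$ with values in $[0,1]$: $\xi=1$ on $W'$ with compact support in $W$, and $\lambda=1$ on $N$ with support in $\operatorname{int}W'$. Let $\rho=\mathrm{id}+\xi(e\circ\pi-\mathrm{id})$ on $W$ and $\rho=\mathrm{id}$ elsewhere on $X$. Since $U$ is convex, $\rho:X\to X$ is well defined. It is Lipschitz, moves points of $U$ within $U$ by at most $2\eta$, and $\rho=e\circ\pi$ on $W'$. Put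
$$f_+=f_*\circ\rho+\lambda\,(j_K\circ\pi-f_*\circ\rho),$$
the second term being $0$ off $W'$. This is Lipschitz, has values in the convex set $Q_0$, and equals $j_K\circ\pi_N$ on $N$.

**Step 3: no area.** Off $W'$ the values of $f_+$ lie in $f_*(X)$, which is $H^k$-null. On $W'$, $f_+$ is the composition of $(\pi,\lambda):W'\to G_K\times[0,1]$ with the Lipschitz map
$$(y,l)\mapsto(1-l)f_*(e(y))+l\,j_K(y).$$
So $f_+(W')$ is contained in a Lipschitz image of a compact $2$-dimensional polyhedron, and $H^k(f_+(W'))=0$ because $k\ge3$.

**Step 4: closeness.** We have $|f_*\circ\rho-f_*|\le\delta/2$. On $W'$, where $\rho=e\circ\pi$,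
$$|j_K\circ\pi-f_*\circ e\circ\pi|\le\sup_{G_K}\big(|j_K-\mathrm{id}|+|\mathrm{id}-f_*\circ e_0|+|f_*\circ e_0-f_*\circ e|\big)\le\delta+\delta'+\frac\delta2 .$$
The sum of the two bounds is $2\delta+\delta'$. $\square$

The bound is useful only if $\delta'$ is small, that is, if $f_*$ already follows $G_K$ roughly along some map $e_0$. The next section provides $e_0$.

## 7. A map that follows one graph follows the next one

**Lemma 4.** Let $f_+,N,e,K$ be as produced by Lemma 3, and let $K,K'$ be triangulations of $Q_0$ of mesh at most $\delta$. Then there is a continuous $e_0':G_{K'}\to U$ with $|f_+(e_0'(y))-y|\le3\delta$ on $G_{K'}$.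

*Proof.* **Step 1: put the edges of $G_{K'}$ in general position with respect to $K$.** This lets us read off a path of simplices of $K$. Choose for each vertex $p$ of $G_{K'}$ a point $\tilde p$ with $|\tilde p-p|\le\delta/2$, in the interior of an $n$-simplex $c(p)$ of $K$, such that for every edge $[p,p']$ of $G_{K'}$ the segment $[\tilde p,\tilde p']$ avoids the $(n-2)$-skeleton of $K$. Choose the points one after another. Given $\tilde p$, the bad $\tilde p'$ lie in finitely many affine subspaces of dimension at most $n-1$, spanned by $\tilde p$ and an $(n-2)$-simplex.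

Such a segment lies in the interior of $Q_0$. It meets each $k$-simplex $F$ of $K$ in at most one point. Otherwise it would lie in the hyperplane of $F$ and, its endpoints being in open $n$-simplices, it would leave $F$ through $\partial F$, which belongs to the $(n-2)$-skeleton. So it crosses finitely many $k$-simplices, each transversally at a relative interior point. It passes through $n$-simplices $c_0=c(p),c_1,\dots,c_m=c(p')$ with $F_i=c_{i-1}\cap c_i$ a common $k$-simplex.

**Step 2: define $e_0'$.** Let $s$ map $[p,p']$ along the path $v_{c_0},z_{F_1},v_{c_1},\dots,v_{c_m}$ in $G_K$ (constantly to $v_{c_0}$ if $m=0$). Each vertex $p$ goes to $v_{c(p)}$, so this defines a continuous $s:G_{K'}\to G_K$. Put $e_0'=e\circ s$.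

**Step 3: the estimate.** Let $y\in[p,p']$. Then $s(y)$ lies in an edge $[v_c,z_F]$ of $G_K$ such that $c$ contains some point $u$ of $[\tilde p,\tilde p']$. By (T4), $e(s(y))\in B_{v_c}\cup T_a\cup B_{z_F}$ with $a=(c,F)$. There $f_+=j_K\circ\pi_N$ has values in $[w_c,w_F]\subset c$, so $|f_+(e_0'(y))-u|\le\delta$. If $u=(1-\tau)\tilde p+\tau\tilde p'$, then $u$ is within $\delta/2$ of $(1-\tau)p+\tau p'$, which is within $|p-p'|\le\delta$ of $y$. So $|u-y|\le\frac32\delta$, and altogether $|f_+(e_0'(y))-y|\le\frac52\delta\le3\delta$. $\square$

## 8. Wrapping the faces and cancelling the common ones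

**Lemma 5.** Let $f_+,N,K$ be as produced by Lemma 3, $\operatorname{mesh}K\le\delta$, and let $\theta$ assign an integer to each $n$-simplex of $K$; $[\theta]=\sum_c\theta(c)[c]$. There is a Lipschitz $g:X\to Q_0$ with
$$|g-f_+|\le\delta,\qquad g_\#[X]=\partial[\theta],\qquad\operatorname{area}(g)=M(\partial[\theta]).$$

A picture to keep in mind is $k=3$, $n=4$. A tube is $D^2\times[0,1]$, and $D^2$ is wrapped around the boundary of a tetrahedron $F$. The sphere $\partial B_{v_c}$ carries five discs, one for each face of the $4$-simplex $c$, and we must fill a map of this $2$-sphere inside the $2$-skeleton of $c$.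

*Proof.* Off $N$ we put $g=f_+$. We define $g$ on tubes, on balls $B_c:=B_{v_c}$ and on balls $B_F:=B_{z_F}$ in turn, and then check that the pieces fit.

**Step 1: maps of $D$ that wrap $m$ times around $\partial F$.** For each $F$ let $q_F^1:D\to\partial F$ be Lipschitz with $q_F^1(\partial D)=w_F$, mapping $D\setminus\partial D$ bijectively onto $\partial F\setminus\{w_F\}$ with degree $+1$ for the boundary orientation $\partial[F]$. For example, take $x\mapsto(\sin(\pi|x|)\,x/|x|,\cos\pi|x|)$, followed by a bi-Lipschitz homeomorphism $S^{k-1}\to\partial F$ of suitable orientation that takes $(0,-1)$ to $w_F$. Let $q_F^{-1}$ be $q_F^1$ composed with a reflection of $D$, and $q_F^0\equiv w_F$. For $|m|\ge2$ let $q_F^m$ consist of $|m|$ rescaled copies of $q_F^{\operatorname{sgn}m}$ on disjoint small balls in $D$, and $w_F$ elsewhere. So $q_F^m|_{\partial D}=w_F$, and $q_F^m$ has degree $m$ over $\partial F\setminus\{w_F\}$.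

**Step 2: tubes.** The tube of $a=(c,F)$ carries $\partial F$ with multiplicity $m_a=-\varepsilon_{cF}\theta(c)$. Put $g(\tau_a(x,t))=\gamma_a(x,t)$, where
$$\gamma_a(x,t)=\begin{cases}q_F^{m_a}(2x),&|x|\le\frac12,\\(2-2|x|)\,w_F+(2|x|-1)\big((1-t)w_c+tw_F\big),&\frac12\le|x|\le1.\end{cases}$$
The two formulas agree for $|x|=\frac12$. For $|x|=1$ we get $(1-t)w_c+tw_F=j_K(\pi_N(\tau_a(x,t)))=f_+(\tau_a(x,t))$. The image lies in $\partial F\cup[w_c,w_F]\subset c$, which is $H^k$-null.

**Step 3: balls $B_c$.** Here we need a filling without $k$-area. Let $Y_c$ be the $(k-1)$-skeleton of $c$. Define $b_c:\partial B_c\to Y_c$ by $\gamma_a(\cdot,0)$ on the discs $\tau_a(D\times\{0\})$, $a=(c,F)$, and by $w_c$ elsewhere. This is consistent, since $\gamma_a(x,0)=w_c$ for $|x|=1$. The map $b_c$ is Lipschitz. Outside the discs it agrees with $f_+$, as $f_+=w_c$ on $B_c$.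

*Claim: $b_c$ is null-homotopic in $Y_c$.* The boundary $\partial c\approx S^k$ arises from $Y_c$ by attaching $k$-cells, so $\pi_l(Y_c)\cong\pi_l(S^k)=0$ for $l\le k-2$. As $k-1\ge2$, $Y_c$ is in particular simply connected, and Hurewicz's theorem gives $\pi_{k-1}(Y_c)\cong H_{k-1}(Y_c)$. So it suffices that $b_{c*}[\partial B_c]=0$ in $H_{k-1}(Y_c)$. As $\dim Y_c=k-1$, this group is the group of simplicial $(k-1)$-cycles of $c$, and the coefficient of a $(k-1)$-simplex $\sigma$ in $b_{c*}[\partial B_c]$ is the degree of $b_c$ over interior points of $\sigma$. Since $k-1\ge2$, edges and vertices of $c$ miss $\operatorname{int}\sigma$, so only the inner discs $|x|<\frac12$ contribute. As $\tau_a(\cdot,0)$ preserves orientation, the disc of $a=(c,F)$ contributes $m_a\,\partial[F]$. The cycle is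
$$\sum_{F<c}m_a\,\partial[F]=-\theta(c)\sum_{F<c}\varepsilon_{cF}\,\partial[F]=-\theta(c)\,\partial\partial[c]=0 .$$
This proves the claim. By 4.5, $b_c$ extends to a Lipschitz $g:B_c\to Y_c$, and $H^k(Y_c)=0$.

**Step 4: balls $B_F$.** Here the wrappings from the neighbors of $F$ meet, and what is left over is filled by copies of $F$. Define $b_F:\partial B_F\to\partial F$ by $\gamma_a(\cdot,1)$ on the discs $\tau_a(D\times\{1\})$, $a=(c,F)$, and by $w_F$ elsewhere. This is consistent, since $\gamma_a(x,1)=w_F$ for $|x|\ge\frac12$; also $f_+=w_F$ on $B_F$. Since $\tau_a(\cdot,1)$ reverses orientation,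
$$\deg b_F=-\sum_{c>F}m_{(c,F)}=\sum_{c>F}\varepsilon_{cF}\theta(c)=:d_F .\tag{6}$$
For example, if $F$ is common to $c,c'$ and $\theta(c)=\theta(c')$, then $\varepsilon_{cF}=-\varepsilon_{c'F}$ and $d_F=0$.

Let $b':S^{k-1}\to\partial F$ consist of $|d_F|$ copies of $q_F^{\operatorname{sgn}d_F}$ on disjoint discs (parametrized preserving orientation) and $w_F$ elsewhere. It has the same degree as $b_F$, and $\partial F\approx S^{k-1}$. By Hopf's theorem and 4.5 there is a Lipschitz homotopy in $\partial F$ from $b_F$ to $b'$. Use it on an outer shell of $B_F$. On the inner ball, rescaled to the unit ball, use the cone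
$$lu\mapsto z_F+l\,(b'(u)-z_F),\qquad l\in[0,1],\ u\in S^{k-1},$$
which is Lipschitz. So $g:B_F\to F$. The image of the shell lies in $\partial F$ and is $H^k$-null. In the inner ball almost every point of $F$ has exactly $|d_F|$ preimages. Indeed $z_F+l(z-z_F)$ with $0<l<1$, $z\in\partial F\setminus\{w_F\}$ has the preimages $lu$ with $b'(u)=z$. No point outside $F$ has any. The cone maps the pair (ball, sphere) to $(F,\partial F)$ with degree $d_F$, because its boundary map has degree $d_F$. So it pushes the inner ball forward to $d_F[F]$, and by the area formula it has area $|d_F|H^k(F)$.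

**Step 5: the pieces fit.** The topological boundary of $N$ consists of points $\tau_a(x,t)$ with $|x|=1$ and of points of the spheres $\partial B_p$ outside the relative interiors of the end discs. There the definitions agree with $f_+$. On the end discs the definitions on balls and tubes agree. So $g$ is well defined on the closed pieces $X\setminus\operatorname{int}N$, $B_p$, $T_a$, and Lipschitz on each (within $U$). By 4.2 it is Lipschitz in the convex set $U$, and it equals $f_+$ outside a compact subset of $U$. So $g$ is Lipschitz on $X$.

On $B_c\cup T_a$, $a=(c,F)$, both $g$ and $f_+$ have values in $c$; on $B_F$ both have values in $F$. Hence $|g-f_+|\le\delta$.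

**Step 6: current and area.** All pieces except the inner balls of the $B_F$ have $H^k$-null images; for $X\setminus\operatorname{int}N$ recall $H^k(f_+(X))=0$. By the area formula $J_kg=0$ a.e. there, so they contribute nothing to the area or to $g_\#[X]$. Hence, by (6) and (1),
$$g_\#[X]=\sum_Fd_F[F]=\sum_c\theta(c)\sum_{F<c}\varepsilon_{cF}[F]=\partial[\theta],\qquad\operatorname{area}(g)=\sum_F|d_F|H^k(F)=M(\partial[\theta]).\ \square$$

## 9. A map with $L_k(f)=0$ and two limits

**Construction of $f$.** Fix triangulations $K_i$ of $Q_0$ with mesh at most $2^{-i}$, $i=0,1,2,\dots$. Let $f_{-1}:X\to Q_0$ be constant. Any constant $e_0$ satisfies the hypothesis of Lemma 3 with $\delta'=\sqrt n$, the diameter of $Q_0$. Let $f_0$ be the map $f_+$ that Lemma 3 gives for $f_*=f_{-1}$ and $K_0$. For $i\ge1$, given $f_{i-1}$ produced by Lemma 3 for $K_{i-1}$, apply Lemma 4 with $(K,K')=(K_{i-1},K_i)$ and $\delta=2^{1-i}$. Then apply Lemma 3 with $f_*=f_{i-1}$, $K_i$, $\delta=2^{-i}$, $\delta'=3\cdot2^{1-i}$ to obtain $f_i$. Thus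
$$|f_i-f_{i-1}|\le2\cdot2^{-i}+6\cdot2^{-i}=8\cdot2^{-i},\qquad H^k(f_i(X))=0,\ \text{ hence }\operatorname{area}(f_i)=0 .$$
So $f_i\to f$ uniformly, $f:X\to Q_0$ is continuous, and $|f-f_i|\le8\cdot2^{-i}$.

**Properties of $f$.** By 4.1 there are class $\infty$ maps $\tilde f_i\to f$ uniformly with $\operatorname{area}(\tilde f_i)\to0$. Hence $L_k(f)=0$, and by (3)
$$\Big|\int_X\tilde f_i^\#\phi\Big|\le\operatorname{area}(\tilde f_i)\,\sup\|\phi\|\to0,\tag{7}$$
with the supremum over a compact neighborhood of $Q_0$. Moreover $f_i(X)$ contains all $w_c$, $c\in K_i$, because $f_i=w_c$ on the ball of $v_c$. So the compact set $f(X)$ is dense in $Q_0$, that is, $f(X)=Q_0$.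

**Proposition 6.** Let $K'$ be a triangulation of $Q_0$ with mesh at most $2^{-i}$ and $\theta$ an integer function on its $n$-simplices. There is a Lipschitz $g:X\to Q_0$ with $|g-f|\le14\cdot2^{-i}$, $g_\#[X]=\partial[\theta]$ and $\operatorname{area}(g)=M(\partial[\theta])$.

*Proof.* Lemma 4 with $f_+=f_i$, $(K_i,K')$ and $\delta=2^{-i}$ gives $e_0'$. Lemma 3 with $f_*=f_i$, $e_0=e_0'$, $K'$, $\delta=2^{-i}$, $\delta'=3\cdot2^{-i}$ gives $f_+'$ with $|f_+'-f_i|\le5\cdot2^{-i}$. Lemma 5 gives $g$ with $|g-f_+'|\le2^{-i}$ and the required current and area. Finally $|f-f_i|\le8\cdot2^{-i}$. $\square$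

**Proof of Theorem A.** Apply Proposition 6 with $K'=K_i$ and $\theta\equiv1$. This gives Lipschitz $g_i\to f$ uniformly with $g_{i\#}[X]=\partial[Q_0]$ and $\operatorname{area}(g_i)=M(\partial[Q_0])=2(k+1)$.

To pass to class $\infty$ maps, choose a countable family of forms, dense in $E^k(R^n)$ for the sup norm on a fixed compact neighborhood of $Q_0$. By 4.1 choose class $\infty$ maps $\tilde g_i$ with $|\tilde g_i-g_i|\le1/i$, $|\operatorname{area}(\tilde g_i)-\operatorname{area}(g_i)|\le1/i$, and $|\tilde g_{i\#}[X](\phi)-g_{i\#}[X](\phi)|\le1/i$ for the first $i$ forms of the family. The areas being bounded, (3) carries the convergence over from the dense family, and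
$$\int_X\tilde g_i^\#\phi\to\int_{Q_0}d\phi\qquad\text{for every }\phi\in E^k(R^n).$$
For $\chi\equiv1$ on $M_f$, $\mu_i(\chi)(\phi)$ is exactly this integral. So $(\tilde f_i)$ gives the limit $0$ by (7), and $(\tilde g_i)$ gives $\int_{Q_0}d\phi$, which is $1$ for $\phi=x_1\,dx_2\wedge\dots\wedge dx_{k+1}$. The interleaved sequence has no limit. The maps $\tilde f_i,\tilde g_i$ are the maps $f_i,g_i$ of the theorem. $\square$

**Why $k=2$ escapes.** Theorem 3.9 covers $k=2$, so the argument has to break there, and it does so at each use of $k\ge3$. In Lemma 2, graphs need not embed in surfaces. In Lemma 3, Lipschitz images of $G_K\times[0,1]$ can have positive $2$-area. In Lemma 5, $Y_c$ would be the $1$-skeleton of a tetrahedron, whose fundamental group is free of rank $6-4+1=3$. As that group is not abelian, a loop that vanishes in homology need not be null-homotopic.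

## 10. Every integer BV function on the cube occurs

We prove Theorem B for the map $f$ of Section 9, for which $L_k(f)=0$ and $f(X)=Q_0$ are already known.

**Step 1: every limit has the stated form.** Let $g_i\to f$ uniformly be of class $\infty$, $\sup_i\operatorname{area}(g_i)<\infty$, and $g_{i\#}[X]\to T$ weakly. By Lemma 1 there are integer-valued $\Theta_i=\Theta_{g_i}$ with $\partial[\Theta_i]=g_{i\#}[X]$ and $|D\Theta_i|(R^n)\le\operatorname{area}(g_i)$. They vanish a.e. outside the closed $\|g_i-f\|_\infty$-neighborhood of $Q_0$, which is convex and contains $g_i(X)$. By the Poincaré inequality and BV compactness a subsequence of $\Theta_i$ converges in $L^1$ to an integer-valued BV function $\Theta$, which vanishes a.e. outside $Q_0$. Passing to the limit in $\int\Theta_i\,d\phi=g_{i\#}[X](\phi)$ we get $T=\partial[\Theta]$. Also (3) gives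
$$M(T)\le\liminf\operatorname{area}(g_i).\tag{8}$$

**Step 2: polyhedral approximation.** Proposition 6 produces currents $\partial[\theta]$ with $\theta$ constant on simplices, so we approximate by such functions. Let $\Theta\in BV(R^n;\mathbf Z)$ vanish a.e. outside $Q_0$. We show that for each $\epsilon>0$ there is an integer-valued $\Theta'$, supported in $Q_0$ and constant a.e. on the cells that a finite hyperplane arrangement cuts out of $Q_0$, with
$$\|\Theta'-\Theta\|_{L^1}\le\epsilon,\qquad|D\Theta'|(R^n)\le|D\Theta|(R^n)+\epsilon .$$

*Compact support.* Contracting about the center of $Q_0$ by a factor $s<1$ multiplies $|D\Theta|(R^n)$ by $s^{n-1}$, and for $s$ close to $1$ it changes $\Theta$ little in $L^1$. So we may assume that $\Theta$ has compact support in $\operatorname{int}Q_0$.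

*A piecewise affine function.* Mollify, then interpolate affinely on a fine shape-regular triangulation. Mollification does not increase the variation, and the gradients of the interpolants of a smooth function converge uniformly. So for any $\kappa\in(0,1)$ we get a piecewise affine $v$ with compact support in $\operatorname{int}Q_0$, $\|v-\Theta\|_{L^1}\le\kappa$ and $\int|\nabla v|\le|D\Theta|(R^n)+\kappa$.

*Rounding to integers, $L^1$ estimate.* For $t\in(0,1)$ let $\Theta^t=\lceil v-t\rceil$, which is $0$ where $v=0$. If $v=q+r$ with $q\in\mathbf Z$, $0\le r<1$, then $\lceil v-t\rceil$ is $q+1$ for $t<r$ and $q$ for $t\ge r$. So its values average to $v$, and they lie (weakly) on one side of any integer $m$. Hence $\int_0^1|\lceil v-t\rceil-m|\,dt=|v-m|$. With $m=\Theta(y)$ at each point $y$ this gives $\int_0^1\|\Theta^t-\Theta\|_{L^1}\,dt=\|v-\Theta\|_{L^1}\le\kappa$. So $\|\Theta^t-\Theta\|_{L^1}\le\sqrt\kappa$ except for $t$ in a set of measure at most $\sqrt\kappa$.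

*Rounding to integers, variation estimate.* Since $\{\Theta^t\ge m+1\}=\{v>m+t\}$, we have $|D\Theta^t|(R^n)\le\sum_{m\in\mathbf Z}\operatorname{Per}\{v>m+t\}$, and the coarea formula gives
$$\int_0^1\sum_{m\in\mathbf Z}\operatorname{Per}\{v>m+t\}\,dt=\int|\nabla v|\le|D\Theta|(R^n)+\kappa .$$
The $t$ with $\|\Theta^t-\Theta\|_{L^1}\le\sqrt\kappa$ fill a set of measure at least $1-\sqrt\kappa$, so some such $t$ also satisfies $|D\Theta^t|(R^n)\le(|D\Theta|(R^n)+\kappa)/(1-\sqrt\kappa)$. Take $\kappa$ small and $\Theta'=\Theta^t$.

*The cells.* On each simplex of the triangulation $v$ is affine, and only finitely many levels $m+t$ matter. So $\Theta'$ is constant a.e. on the cells of the arrangement formed by the hyperplanes of the facets and the level hyperplanes of the nonconstant affine pieces.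

**Step 3: every $\partial[\Theta]$ occurs, with optimal area.** The arrangement gives a polytopal decomposition of $Q_0$. By iterated barycentric subdivision there are triangulations of arbitrarily small mesh on whose $n$-simplices $\Theta'$ is a.e. constant. Taking $\epsilon=1/i$ and mesh at most $2^{-i}$, Proposition 6 yields Lipschitz $g_i$ with
$$|g_i-f|\le14\cdot2^{-i},\qquad g_{i\#}[X]=\partial[\Theta_i'],\qquad\operatorname{area}(g_i)=M(\partial[\Theta_i'])\le M(\partial[\Theta])+\frac1i,$$
where $\Theta_i'\to\Theta$ in $L^1$. Hence $g_{i\#}[X]\to\partial[\Theta]$ weakly. Smooth as in the proof of Theorem A: we get class $\infty$ maps, still called $g_i$, with the same limit and $\limsup\operatorname{area}(g_i)\le M(\partial[\Theta])$. By (8), $\operatorname{area}(g_i)\to M(\partial[\Theta])$.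

**Step 4: small area bounds.** Let $\Theta$ be the indicator function of a subcube of $Q_0$ of side $\epsilon$. Then $\partial[\Theta]\ne0$ is a limit along maps whose areas tend to $2(k+1)\epsilon^k$, while the maps $\tilde f_i$ of Section 9 have areas tending to $0$ and limit $0$. So for this single $f$ uniqueness fails among sequences with arbitrarily small area bound. $\square$
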